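# Norm-attaining operators under every renorming and the Radon–Nikodym property

Throughout, scalars are $\mathbb K=\mathbb R$ or $\mathbb C$, Banach spaces are nonzero, and "absolutely convex" means convex and balanced. For a complex space, the Radon–Nikodym property and dentability refer to the underlying real space; the bounded real functionals are exactly the real parts $\operatorname{Re}f$ of bounded complex functionals $f$. For a norm $q$ we write $B_q=\{q\le 1\}$, and $\|S\|_q$ is the operator norm computed with $q$ on both sides.

## Norm-attaining operators, renormings, dentability and slices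

**Norm-attaining operator.** Let $L(X)$ be the space of bounded linear operators $T\colon X\to X$ with the operator norm. The operator $T$ is norm-attaining if there is $x$ with $\|x\|=1$ and $\|Tx\|=\|T\|$. The set of these operators is $NA(X)$.

Every scalar multiple of the identity is norm-attaining, in every norm. On $\ell_2$ the diagonal operator $Te_n=(1-\frac1n)e_n$ has norm $1$ and is not norm-attaining, because $\|Tx\|^2=\sum(1-\frac1n)^2|x_n|^2<\|x\|^2$ for $x\ne0$. Changing the $n$-th diagonal entry to $1+\frac1n$ gives an operator at distance $\frac2n$ from $T$ which attains its norm at $e_n$. So $T$ lies in the closure of $NA(\ell_2)$.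

**Equivalent norm (renorming).** A norm $q$ on $X$ is equivalent to $\|\cdot\|$ if $a\|\cdot\|\le q\le b\|\cdot\|$ for some constants $a,b>0$.

On $c_0$ put $d_k(x)=\sup_{n>k}|x_n|$, the distance from $x$ to $F_k=\operatorname{span}(e_1,\dots,e_k)$. Then $q(x)^2=\|x\|^2+\sum_{k\ge1}2^{-k}d_k(x)^2$ defines an equivalent norm with $\|x\|\le q(x)\le\sqrt2\,\|x\|$. Norms of this shape do much of the work below.

**Norm built from a ball.** We build norms as follows. Let $q$ be an equivalent norm, let $W$ be a nonempty, bounded, closed, absolutely convex set, and put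
$$B=\overline{\rm co}(W\cup B_q). \tag{1}$$
Then $B$ is closed, bounded, absolutely convex and contains $B_q$, so it is the closed unit ball of an equivalent norm $N$, its Minkowski functional. Two remarks are used constantly: $N\le q$; and a functional $v$ with $|v|\le1$ on $W$ and on $B_q$ satisfies $|v|\le 1$ on $B$, that is, $|v|\le N$.

In $\mathbb R^2$ let $q$ be the Euclidean norm and $W=[-2,2]\times\{0\}$. Then $B$ is the disc with two pointed spikes. If $q(u)=1$ and $|u_1|\le\frac12$, then the functional $v=\langle\cdot,u\rangle$ satisfies $|v|\le1$ on the disc and $|v(\pm2,0)|=2|u_1|\le1$, so $1=v(u)\le N(u)\le q(u)=1$. Away from the spikes, $N$ is still the Euclidean norm.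

**Property A.** A space $X$ has property A (in the sense of Lindenstrauss) if, for every Banach space $Y$, the norm-attaining operators from $X$ to $Y$ are dense in all bounded operators from $X$ to $Y$. A finite-dimensional $X$ has it, because its unit ball is compact and every operator attains its norm.

**Radon–Nikodym property (RNP).** $X$ has the RNP if, for every finite measure space $(\Omega,\Sigma,\nu)$ and every countably additive $G\colon\Sigma\to X$ of bounded variation that vanishes on $\nu$-null sets, there is a Bochner integrable $\varphi$ with $G(E)=\int_E\varphi\,d\nu$ for all $E\in\Sigma$.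

Finite-dimensional spaces have the RNP by the scalar theorem, coordinate by coordinate. The space $L^1[0,1]$ fails it: take Lebesgue measure and $G(E)=1_E$. If $\varphi$ were a density, then for each interval $A$, applying the functional $h\mapsto\int_Ah$ to $1_E=\int_E\varphi$ for all $E$ gives $\int_A\varphi(\omega)(t)\,dt=1_A(\omega)$ for almost every $\omega$. There are countably many dyadic intervals, so for almost every $\omega$ this holds for all of them. Let dyadic intervals $A\ni\omega$ shrink to $\omega$: the left side tends to $0$ and the right side is $1$, a contradiction.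

**Dentability.** A set $D$ is dentable if for every $\epsilon>0$ there is $x\in D$ with $x\notin\overline{\rm co}(D\setminus B(x,\epsilon))$, where $B(x,\epsilon)$ is the open ball.

In a Hilbert space every nonempty bounded $D$ is dentable. Let $R=\sup_D\|\cdot\|$, let $0<\eta<\epsilon^2/3$, and take $x\in D$ with $\|x\|^2>R^2-\eta$. If $y\in D$ and $\operatorname{Re}\langle y,x\rangle\ge\|x\|^2-\eta$, then $\|y-x\|^2\le R^2+\|x\|^2-2\|x\|^2+2\eta<3\eta<\epsilon^2$. Hence $D\setminus B(x,\epsilon)$, and so its closed convex hull, lies in $\{\operatorname{Re}\langle\cdot,x\rangle\le\|x\|^2-\eta\}$, which does not contain $x$. In contrast, the unit ball $D$ of $c_0$ is not dentable: given $x\in D$, choose $n$ with $|x_n|\le\frac12$; then $x$ is the midpoint of $x\pm\frac12e_n\in D$, so $x\in{\rm co}(D\setminus B(x,\frac12))$.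

**Slice.** For a bounded nonempty $C\subseteq Y$, $f\in Y^*$ and $\alpha>0$, put
$$S(C,f,\alpha)=\{c\in C:\operatorname{Re}f(c)>\sup_C\operatorname{Re}f-\alpha\}.$$

In $c_0$, no slice of the unit ball $C$ is covered by finitely many sets of diameter less than $1$. Indeed, take $y$ in the slice. Truncations of $y$ lie in $C$ and converge to $y$, and the slice is relatively open, so we may take $y$ finitely supported. Let $y^{(n)}$ be $y$ with $n$-th coordinate replaced by $1$. For $n$ beyond the support of $y$, $|f(y^{(n)})-f(y)|=|f(e_n)|\to0$ because $(f(e_n))_n\in\ell_1$, so $y^{(n)}$ lies in the slice for all large $n$. These points are at mutual distance $1$, so a set of diameter less than $1$ contains at most one of them.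

We take three standard facts from Diestel–Uhl, *Vector Measures*, Ch. III and V, and Bourgin, LNM 993.

* **(F1)** (Rieffel, Maynard, Huff, Davis–Phelps) A space has the RNP if and only if each nonempty bounded subset is dentable.
* **(F2)** A space has the RNP if and only if all its separable closed subspaces do.
* **(F3)** The RNP is an isomorphic invariant and passes to finite direct sums. So if $X$ fails the RNP, every closed finite-codimensional subspace fails it, and $\dim X=\infty$.

So $\ell_2$ has the RNP, while $c_0$ and $L^1[0,1]$ fail it.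

## Density under every renorming versus the RNP

We may use two known results.

* **(i)** (Bourgain) $X$ has the RNP if and only if every Banach space isomorphic to $X$ has property A. In particular, if $X$ has the RNP, then $NA(X)$ is dense in $L(X)$ for every equivalent renorming of $X$.
* **(ii)** If $X$ is isomorphic to $Z\oplus Z$ for some Banach space $Z$, then $X$ has the RNP if and only if $NA(X)$ is dense in $L(X)$ for every equivalent renorming of $X$.

In (i) the target space is free. If we insist that operators go from $X$ to $X$, with the same norm on both sides, can we still detect the RNP? The problem, taken from "Máster En Matemáticas Y Aplicaciones" (https://repositorio.uam.es/bitstream/handle/10486/682502/capel_cuevas_angela_tfm.pdf?isAllowed=y&sequence=1), is to prove or disprove the following conjecture: for a Banach space $X$, having the RNP is equivalent to $NA(X)$ being dense in $L(X)$ for every equivalent renorming of $X$. By (i), the question is whether density for every equivalent norm forces the RNP. The conjecture is true, and no decomposition $X\simeq Z\oplus Z$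 is needed.

**Theorem A.** If $X$ fails the RNP, there are an equivalent norm $N$ on $X$, a rank-one projection $P$ on $X$ and $\delta'>0$ such that no $S\in L(X)$ with $\|S-(I-2P)\|_N<\delta'$ attains its norm on $(X,N)$. Consequently (with (i)), $X$ has the RNP if and only if $NA(X)$ is dense in $L(X)$ for every equivalent norm on $X$.

**Theorem B.** If $X$ fails the RNP, $p$ is any equivalent norm and $\eta\in(0,1)$, there is an equivalent norm $N$ with $(1+\eta)^{-1}p\le N\le(1+\eta)p$ for which $NA(X,N)$ is not dense. In fact a ball around some operator $I+R$, with $R$ of rank one and $R^2=0$, misses $NA(X,N)$.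

**Corollary C.** For a Banach space $X$ the following are equivalent:

* (a) $X$ has the RNP;
* (b) $NA(X)$ is dense in $L(X)$ for every equivalent norm;
* (c) for every equivalent norm, every operator $I+R$ with $\operatorname{rank}R\le1$ lies in the closure of $NA(X)$;
* (d) there are an equivalent norm $p$ and $\eta\in(0,1)$ such that $NA(X,N)$ is dense for every norm $N$ with $(1+\eta)^{-1}p\le N\le(1+\eta)p$.

## Finite dimensions, and $c_0$ in its usual norm

If $\dim X<\infty$, every operator attains its norm in every norm, and $X$ has the RNP, so both sides of the conjectured equivalence hold. For $\ell_2$ both sides hold as well, by (i).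

The first space without the RNP to try is $c_0$, and its usual norm is not a bad one: $NA(c_0)$ is dense in $L(c_0)$. To see this, let $T\ne0$, write $(Tx)_n=f_n(x)$ with $f_n\in\ell_1$, and note $\|T\|=\sup_n\|f_n\|_1$. Let $0<\eta<\|T\|$ and pick $n$ with $\|f_n\|_1>\|T\|-\eta$. A long truncation $g_0$ of $f_n$ satisfies $\|g_0-f_n\|_1<\eta$ and $\|g_0\|_1>\|T\|-\eta>0$. Let $g$ be the positive multiple of $g_0$ with $\|g\|_1=\|T\|+\eta$; then $\|g-g_0\|_1=\|T\|+\eta-\|g_0\|_1<2\eta$. Replace the $n$-th row of $T$ by $g$. The new operator is within $3\eta$ of $T$, has norm $\|T\|+\eta$, and attains it at the finitely supported vector of (conjugate) signs of $g$. So for $c_0$ a bad norm has to be built, and a bad operator has to resist perturbations of this kind.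

## A spike and a flip in the plane

To block attainment we want two features. On the domain side, the operator should be forced to look for its maximum on a set $C$ whose slices are all large, as happens when the RNP fails. On the target side, the norm should be rotund enough that an attained maximum makes some slice small. A norm $q$ with $q^2$ a sum of squares of seminorms does the second job: if $q(a),q(b)\le M$ and $q(a+b)$ is nearly $2M$, then every seminorm in the sum takes nearly equal values at $a$ and $b$ (Lemma 2 below).

A first approach is to put both features into one norm, taking the ball (1) with $W$ built from $C$, and to study operators near the identity. It breaks down at one exact place. The target argument needs $q(Sw)\le\|S\|_N$ for the maximizing points $w\in W$, but what we know is $N(Sw)\le\|S\|_N$, and on $W$ the norm $N$ is smaller than $q$. In the planar example, $S=I$ has $\|I\|_N=1$, while $w=(2,0)$ has $N(w)=1$ and $q(w)=2$. And the approach had to fail, since $I$ attains its norm in every norm. The same ball is asked to be enlarged (for the domain)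 and to remain rotund (for the target).

The way past this point is to choose an operator that moves the enlarged part of the ball to a region where $N=q$. In the plane take the flip $T(s,t)=(t,s)$. The tips satisfy $N(T(\pm2,0))=N(0,\pm2)=2$, since $N=q$ near the vertical axis, whereas $N(Tu)\le q(Tu)\le1$ on the disc. Hence $\|T\|_N=2$, and a point $(1-\tau)w+\tau b$ with $w\in W$ and $b$ in the disc has image of norm at most $2(1-\tau)+\tau$. The norm is attained only at the tips, and there the image is measured by the rotund norm $q$.

In the plane the norm is of course attained. In a space without the RNP we replace each tip by a copy of a set $C$ with large slices, living in a complementary direction. The flip exchanges only two coordinates, so it is the identity minus twice a rank-one projection.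

Since $q$ will only control distances to finite-dimensional subspaces, it cannot make slices small in diameter; it can make them coverable by finitely many small sets. So we first need $C$ whose slices resist finite covers, as the unit ball of $c_0$ does.

## Slices that finitely many small sets cannot cover

**Lemma 1.** Let $Y$ fail the RNP. There are a separable closed subspace $Z\subseteq Y$, a nonempty closed bounded absolutely convex $C\subseteq Z$ and $\epsilon>0$ such that no slice $S(C,f,\alpha)$ ($f\in Y^*$, $\alpha>0$) is covered by finitely many sets of diameter less than $\epsilon$. Moreover, $C$ may be multiplied by any positive constant, with $\epsilon$ scaled by the same constant.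

*Proof.* By (F2) there is a separable closed real subspace failing the RNP. In the complex case replace it by its closed complex linear span, which is still separable and still fails the RNP by (F2). Call the result $Z$. By (F1) there are a nonempty bounded $D\subseteq Z$ and $\epsilon>0$ with $x\in\overline{\rm co}(D\setminus B(x,\epsilon))$ for all $x\in D$.

**Step 1: nonempty slices of $D$ have diameter at least $\epsilon$.** This step translates non-dentability into slices. Let $f\in Y^*$, $\beta\in\mathbb R$, and suppose $x\in\{d\in D:\operatorname{Re}f(d)>\beta\}$. If we had $D\setminus B(x,\epsilon)\subseteq\{\operatorname{Re}f\le\beta\}$, then $x\in\overline{\rm co}(D\setminus B(x,\epsilon))\subseteq\{\operatorname{Re}f\le\beta\}$, a contradiction. So the set contains a point at distance at least $\epsilon$ from $x$.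

**Step 2: slices of the absolutely convex hull have diameter at least $\epsilon$.** This passes from $D$ to a set usable in a unit ball. Let $C$ be the closed absolutely convex hull of $D$; it lies in $Z$. For $f\in Y^*$,
$$\sup_C\operatorname{Re}f=\sup\{\operatorname{Re}f(\theta d):|\theta|=1,\ d\in D\}.$$
Given $\alpha>0$, put $\beta=\sup_C\operatorname{Re}f-\alpha$ and choose $\theta$ with $\{d\in D:\operatorname{Re}(\theta f)(d)>\beta\}\ne\emptyset$. By Step 1 this set has diameter at least $\epsilon$, and $\theta$ times it lies in $S(C,f,\alpha)$.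

**Step 3: from large diameter to no finite cover.** The point is that a finite cover could be thinned out until one small piece alone produces a slice. Suppose a slice $S(C,f,\alpha)$ is covered by $A_1,\dots,A_n$ of diameter at most $\epsilon_1<\epsilon$. If $\operatorname{Re}f$ is constant on $C$, the slice is $C$ itself, and we replace $f$ by a functional whose real part is not constant on $C$; one exists because $C$ is not a singleton (by Step 2), and its slices are covered as well. Decreasing $\alpha$, we may also assume that $C_0:=C\setminus S(C,f,\alpha)$ is nonempty. It is closed, convex and different from $C$.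

Put $K_i=\overline{\rm co}(A_i\cap C)$, discarding empty ones. Taking closed convex hulls does not increase diameter, so the $K_i$ are closed convex subsets of $C$ of diameter at most $\epsilon_1$, and $C=\overline{\rm co}(C_0\cup\bigcup_iK_i)$. Choose a minimal set $I$ of indices with $C=\overline{\rm co}(C_0\cup\bigcup_{i\in I}K_i)$. Since $C_0\neq C$ is closed and convex, $I\ne\emptyset$. Fix $i_0\in I$ and set
$$K=K_{i_0},\qquad A=\overline{\rm co}\Big(C_0\cup\bigcup_{i\in I\setminus\{i_0\}}K_i\Big).$$
By minimality $\emptyset\ne A\subsetneq C$, and $C=\overline{\rm co}(A\cup K)$. Separating a point of $C\setminus A$ from $A$ by Hahn–Banach, we get $g\in Y^*$ with $\sup_C\operatorname{Re}g>\sup_A\operatorname{Re}g$. As $C=\overline{\rm co}(A\cup K)$, it follows that $\sup_C\operatorname{Re}g=\sup_K\operatorname{Re}g$.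

For $\lambda\in(0,1)$ put $\beta_\lambda=\lambda\sup_A\operatorname{Re}g+(1-\lambda)\sup_K\operatorname{Re}g<\sup_C\operatorname{Re}g$. Since $A$ and $K$ are convex, ${\rm co}(A\cup K)$ consists of the points $z=(1-t)a+tk$ with $a\in A$, $k\in K$, $t\in[0,1]$. If $1-t\ge\lambda$, then $\operatorname{Re}g(z)\le(1-t)\sup_A\operatorname{Re}g+t\sup_K\operatorname{Re}g\le\beta_\lambda$. The slice $\{c\in C:\operatorname{Re}g(c)>\beta_\lambda\}$ is relatively open in $C$ and ${\rm co}(A\cup K)$ is dense in $C$, so the slice lies in the closure of the points $z$ with $1-t<\lambda$. For such $z$, $\|z-k\|=(1-t)\|a-k\|\le\lambda\operatorname{diam}C$, so $z$ is within $\lambda\operatorname{diam}C$ of $K$. Hence the slice has diameter at most $\epsilon_1+2\lambda\operatorname{diam}C$, which is less than $\epsilon$ for small $\lambda$. This contradicts Step 2. The scaling remark is clear. $\square$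

## Sums of squares, localization on $W$, and finite covers

The three lemmas of this section are the tools common to Theorems A and B.

**Lemma 2.** Let $q$ be a norm with $q^2=\sum_jp_j^2$ for seminorms $p_j$ (finitely or countably many). Then
$$2q(a)^2+2q(b)^2-q(a+b)^2\ \ge\ \sum_j\big(p_j(a)-p_j(b)\big)^2. \tag{2}$$
Consequently, if $q(a)\le M$, $q(b)\le M$ and $q(a+b)>2M-\alpha$ with $0<\alpha<2M$, then $|p_j(a)-p_j(b)|\le2\sqrt{M\alpha}$ for every $j$.

*Proof.* Since $p_j(a+b)^2\le(p_j(a)+p_j(b))^2$, we have $2p_j(a)^2+2p_j(b)^2-p_j(a+b)^2\ge(p_j(a)-p_j(b))^2$; sum over $j$. Under the extra hypotheses the left side of (2) is at most $4M^2-(2M-\alpha)^2\le4M\alpha$. $\square$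

**Lemma 3.** Let $q,W,B,N$ be as in (1). Let $S\in L(X)$, $M=\|S\|_N$, and suppose $N(Su)\le M'$ for all $u\in B_q$, where $M'<M$. Suppose $x\in B$ and $N(Sx)=M$. Choose $v\in X^*$ with $|v|\le N$ and $v(Sx)=M$, and put $f=v\circ S$. Then $|f|\le M$ on $B$, $\sup_W\operatorname{Re}f=M$, and $x\in W$.

*Proof.* On $B$ we have $|f|\le N(S\,\cdot)\le M$, and $f(x)=M$. Hence $M=\sup_B\operatorname{Re}f=\max\{\sup_W\operatorname{Re}f,\sup_{B_q}\operatorname{Re}f\}$, and the second term is at most $M'<M$. So $\sup_W\operatorname{Re}f=M$. Since $W$ and $B_q$ are convex, we may write $x=\lim_n\big((1-\tau_n)w_n+\tau_nb_n\big)$ with $w_n\in W$, $b_n\in B_q$, $\tau_n\in[0,1]$. Applying $\operatorname{Re}f$,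
$$M\le\liminf_n\big((1-\tau_n)M+\tau_nM'\big)=M-(M-M')\limsup_n\tau_n,$$
so $\tau_n\to0$. As $W$ and $B_q$ are bounded, $w_n\to x$, and $x\in W$ because $W$ is closed. $\square$

**Lemma 4.** Let $F$ be a finite-dimensional subspace of a normed space, $Q$ a bounded set and $0<\rho<\rho'$. If every $c\in Q$ has distance at most $\rho$ to $F$, then $Q$ is covered by finitely many sets of diameter at most $2\rho'$.

*Proof.* Distances to $F$ are attained, so pick $z_c\in F$ with $\|c-z_c\|\le\rho$. The points $z_c$ form a bounded subset of a finite-dimensional space, so finitely many balls of radius $\rho'-\rho$ cover them. The balls with the same centers and radius $\rho'$ cover $Q$. $\square$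

## A renorming whose flip is isolated from norm-attaining operators

We prove Theorem A. Let $X$ fail the RNP. By (F3), $\dim X=\infty$ and any closed subspace $Y$ of codimension $2$ fails the RNP. We identify $X$ isomorphically with $Y\oplus\mathbb K\oplus\mathbb K$, with elements $(y,s,t)$ and a norm $\|\cdot\|$ on $Y$. Take $Z,C,\epsilon$ from Lemma 1, scaled so that $\|c\|\le\frac14$ on $C$. Let $F_1\subseteq F_2\subseteq\cdots$ be finite-dimensional subspaces of $Z$ with union dense in $Z$, and $d_k(y)=\operatorname{dist}(y,F_k)$, a seminorm on $Y$ with $d_k\le\|\cdot\|$.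

**Step 1: the norm.** We build a rotund norm and attach spikes to its ball that carry copies of $C$. Put
$$r(y,t)^2=|t|^2+\|y\|^2+\sum_{k\ge1}2^{-k}d_k(y)^2,\qquad q(y,s,t)^2=|s|^2+r(y,t)^2 .$$
Since $|s|^2+|t|^2+\|y\|^2\le q^2\le|s|^2+|t|^2+2\|y\|^2$, $q$ is an equivalent norm. For $c\in C$ we have $r(c,0)\le\sqrt2\,\|c\|\le\frac12$. Let
$$W=\{(c,s,0):c\in C,\ |s|\le2\},\qquad B=\overline{\rm co}(W\cup B_q),$$
and let $N$ be the norm with closed unit ball $B$. The set $W$ is closed and absolutely convex, and $q\le\sqrt{4+\frac14}\le\frac52$ on $W$. So $B_q\subseteq B\subseteq\frac52B_q$, that is, $\frac25q\le N\le q$.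

**Step 2: the operator.** We use the flip of the last two coordinates, $T(y,s,t)=(y,t,s)$. With $P(y,s,t)=\big(0,\frac{s-t}2,\frac{t-s}2\big)$ we have $T=I-2P$. The map $P$ has rank one, and $P^2=P$ because the difference of the last two coordinates of $P(y,s,t)$ is again $s-t$. Moreover $q(Tu)=q(u)$ for all $u$.

Before the general argument, look at $Y=Z=c_0$, $C=\frac14B_{c_0}$, $F_k=\operatorname{span}(e_1,\dots,e_k)$. For $w=(c,s,0)\in W$ we have $q(Tw)^2=|s|^2+\|c\|^2+\sum_k2^{-k}d_k(c)^2\le4+\frac1{16}+\frac1{16}$. Equality would need $d_k(c)=\frac14$ for every $k$, which is impossible as $d_k(c)\to0$. The vectors $c=\frac14(e_1+\dots+e_n)$ with $s=2$ give $4+\frac1{16}+\frac1{16}\sum_{k<n}2^{-k}$, which tends to the bound. So the supremum over $W$ is approached and not attained. The remaining work is to show that only $W$ matters, that $N=q$ on $T(W)$, and that all this survives perturbation.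

**Step 3: away from the spikes, $N$ equals $q$.** We claim: if $u=(y,s,t)$ and $|s|\le\frac14q(u)$, then $N(u)=q(u)$. Let $u\ne0$. Then $(y,t)\ne0$, since otherwise $q(u)=|s|$. Choose $g\in(Y\oplus\mathbb K)^*$ with $|g|\le r$ and $g(y,t)=r(y,t)$, and set
$$v(y',s',t')=\frac{\bar s\,s'+r(y,t)\,g(y',t')}{q(u)} .$$
By Cauchy–Schwarz $|v|\le q$, and $v(u)=\big(|s|^2+r(y,t)^2\big)/q(u)=q(u)$. For $(c,s',0)\in W$, since $r(y,t)\le q(u)$,
$$|v(c,s',0)|\le\frac{|s|}{q(u)}\cdot2+r(c,0)\le\tfrac12+\tfrac12=1 .$$
Hence $|v|\le N$, and $q(u)=v(u)\le N(u)\le q(u)$.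

**Step 4: perturbations of $T$ carry $W$ into the region where $N=q$.** Let
$$\delta=\min\{\tfrac16,\tfrac\epsilon{15}\},\qquad S\in L(X),\quad\|S-T\|_q\le\delta,\qquad M=\|S\|_N .$$
We claim $N(Sw)=q(Sw)$ for $w\in W$. Let $w=(c,s,0)\ne0$, so $Tw=(c,0,s)$ has second coordinate $0$. The second coordinate of $Sw$ has modulus at most $q((S-T)w)\le\delta q(w)$, while $q(Sw)\ge q(Tw)-\delta q(w)=(1-\delta)q(w)$. As $\delta\le\frac14(1-\delta)$, Step 3 applies to $Sw$.

**Step 5: the old ball $B_q$ cannot compete with $W$.** Since $C$ is nonempty and absolutely convex, $0\in C$ and $(0,2,0)\in W$. By Step 3, $N(T(0,2,0))=N(0,0,2)=q(0,0,2)=2$. Hence $M\ge2-q((S-T)(0,2,0))\ge2-2\delta$. On $B_q$, $N(Su)\le q(Su)\le q(Tu)+\delta\le1+\delta$. Since $\delta<\frac13$,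
$$M\ge2-2\delta>1+\delta\ge\sup_{u\in B_q}N(Su).$$

**Step 6: an attained norm forces a slice close to a finite-dimensional space.** Suppose $S$ attains its $N$-norm: there is $x\in B$ with $N(Sx)=M$. Take $v$ and $f=v\circ S$ as in Lemma 3, which applies with $M'=1+\delta$. So $\sup_W\operatorname{Re}f=M$ and $x=(c_0,s_0,0)$ with $c_0\in C\subseteq Z$.

Let $0<\alpha<2M$ and let $w=(c,s,0)\in W$ with $\operatorname{Re}f(w)>M-\alpha$. Since $|v|\le N\le q$,
$$q(Sw+Sx)\ge\operatorname{Re}v(Sw+Sx)>2M-\alpha .$$
By Step 4, $q(Sw)=N(Sw)\le M$ and $q(Sx)=N(Sx)=M$. This is the inequality that was missing in the first approach. Let $\pi\colon X\to Y$ be the coordinate map. The seminorms $2^{-k/2}d_k\circ\pi$ are among those whose squares sum to $q^2$, so Lemma 2 gives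
$$|d_k(\pi Sw)-d_k(\pi Sx)|\le2^{k/2}\cdot2\sqrt{M\alpha}\qquad(k\ge1). \tag{3}$$
Since $\pi Tx=c_0$, $\pi Tw=c$, $\|\pi(\cdot)\|\le q$ and $q\le\frac52$ on $W$,
$$\|\pi Sx-c_0\|\le q((S-T)x)\le\tfrac52\delta,\qquad\|\pi Sw-c\|\le\tfrac52\delta .$$
The order of choices matters. First choose $k$ with $d_k(c_0)\le\frac\delta4$; this is possible because $c_0\in Z$ and the increasing spaces $F_k$ have dense union in $Z$. Then choose $\alpha\in(0,2M)$ so small that $2^{k/2}\cdot2\sqrt{M\alpha}\le\frac\delta4$. Because $d_k$ is $1$-Lipschitz,
$$d_k(c)\le d_k(\pi Sw)+\tfrac52\delta\le d_k(\pi Sx)+\tfrac\delta4+\tfrac52\delta\le d_k(c_0)+\tfrac52\delta+\tfrac\delta4+\tfrac52\delta<6\delta .$$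
So every point of
$$Q:=\{c:(c,s,0)\in W\text{ and }\operatorname{Re}f(c,s,0)>M-\alpha\text{ for some }s\}$$
is within $6\delta$ of $F_k$. By Lemma 4 with $\rho=6\delta$, $\rho'=7\delta$, the bounded set $Q$ is covered by finitely many sets of diameter at most $14\delta<\epsilon$.

**Step 7: $Q$ contains a slice of $C$.** This produces the contradiction with Lemma 1. Write $f(c,s,0)=g(c)+sh$ with $g\in Y^*$, $h\in\mathbb K$. Then $M=\sup_W\operatorname{Re}f=\sup_C\operatorname{Re}g+2|h|$. Choose $s_1$ with $|s_1|\le2$ and $s_1h=2|h|$. For $c\in S(C,g,\alpha)$,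
$$\operatorname{Re}f(c,s_1,0)=\operatorname{Re}g(c)+2|h|>\sup_C\operatorname{Re}g-\alpha+2|h|=M-\alpha ,$$
so $S(C,g,\alpha)\subseteq Q$. A slice of $C$ is covered by finitely many sets of diameter less than $\epsilon$, contradicting Lemma 1. Hence $S$ does not attain its $N$-norm.

**Step 8: the ball in the norm $N$, and the conjecture.** We translate $\|\cdot\|_q$ into $\|\cdot\|_N$. From $\frac25q\le N\le q$ we get $q(Ru)\le\frac52N(Ru)\le\frac52\|R\|_NN(u)\le\frac52\|R\|_Nq(u)$, so $\|R\|_q\le\frac52\|R\|_N$ for every $R\in L(X)$. Thus $\delta'=\frac25\delta$ works in Theorem A. If $X$ has the RNP, $NA(X)$ is dense for every equivalent norm by (i); if $X$ fails it, the norm $N$ just built is an equivalent norm for which $NA(X)$ is not dense. So the conjecture holds for all real and complex Banach spaces. $\blacksquare$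

## Bad norms arbitrarily near a given norm

For Theorem B the norm $N$ must lie within a factor $1+\eta$ of a prescribed norm $p$. A spike of length $2$ is now too long, and an arbitrary $p$ comes with no isometric flip. The replacement is a spike of length $1+\kappa$ with $\kappa$ tiny, and the operator $Tx=e^*(x)e_2+\lambda x$ with $\lambda$ tiny. Its rank-one part sends the spike direction to a vector $e_2\in\ker e^*$ near which $N=q$. The part $\lambda x$ carries the component $c$ along, shrunk by $\lambda$; without it, $T$ would not see $c$ at all. Everything must be smaller than the gain $\kappa$ of the spike, which explains the constants.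

**Step 1: constants and the norm.** Let $X$ fail the RNP and put
$$\sigma=\sqrt\eta<1,\qquad\kappa=\frac{\sigma^2}{64},\qquad m=(1+\sigma^2)^{-1/2}\ge\frac1{\sqrt2}.$$
Fix $e^*\in X^*$ with dual norm $p^*(e^*)=1$ and put $Y=\ker e^*$, which fails the RNP by (F3). Take $Z,C\subseteq Y$ and $\epsilon$ from Lemma 1 for $(Y,p)$, scaled so that $p\le\frac\kappa2$ on $C$. Choose finite-dimensional $F_k$ increasing with dense union in $Z$. Choose $e$ with $p(e)=1$ and $e^*(e)$ real, $e^*(e)\ge1-\frac\kappa4$, and $e_2\in Y$ with $p(e_2)=1$. Let $G_k=F_k+\operatorname{span}(e,e_2)$, $d_k(x)=\operatorname{dist}_p(x,G_k)\le p(x)$, and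
$$q^2=p^2+\sigma^2|e^*|^2+\sigma^2\sum_{k\ge1}2^{-k}d_k^2 .$$
We record what will be needed.

* $p\le q\le\sqrt{1+2\sigma^2}\,p\le(1+\eta)p$, because $1+2\eta\le(1+\eta)^2$. Also $q\le\sqrt3\,p$, so $q\le\kappa$ on $C$.
* $q(e_2)=1$, since $e^*(e_2)=0$ and $e_2\in G_k$ for all $k$.
* $q(u)^2\ge p(u)^2+\sigma^2|e^*(u)|^2\ge(1+\sigma^2)|e^*(u)|^2$, so $|e^*|\le m\,q$.
* Let $a=e/q(e)$. Since $e\in G_k$ for all $k$, $q(e)^2=1+\sigma^2e^*(e)^2\le1+\sigma^2$. So $e^*(a)\ge(1-\frac\kappa4)m\ge\frac12$, and $q(a)=1$.

Put
$$W=\{sa+c:|s|\le1+\kappa,\ c\in C\},\qquad B=\overline{\rm co}(W\cup B_q),$$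
and let $N$ be the norm with closed unit ball $B$. Since $a\notin Y$, the map $(s,y)\mapsto sa+y$ is an isomorphism of $\mathbb K\oplus Y$ onto $X$, so $W$ is closed; it is absolutely convex. On $W$ we have $q\le1+\kappa+\kappa=1+2\kappa\le2$, so $B_q\subseteq B\subseteq(1+2\kappa)B_q$. Hence $N\le q\le(1+\eta)p$, and $N\ge q/(1+2\kappa)\ge p/(1+\eta)$ because $2\kappa\le\eta$.

**Step 2: near $e_2$, $N$ equals $q$.** We claim: if $q(u)=1$ and $q(u-e_2)\le\kappa$, then $N(u)=1$; in particular $N(e_2)=1$. Let $u^*\in X^*$ with $|u^*|\le q$ and $u^*(u)=1$, and choose $|\theta|=1$ with $u^*(\theta a)=|u^*(a)|=:\xi$. Since $\operatorname{Re}u^*(e_2)=1-\operatorname{Re}u^*(u-e_2)\ge1-\kappa$,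
$$q(e_2+\theta a)\ge\operatorname{Re}u^*(e_2+\theta a)\ge1-\kappa+\xi .$$
On the other hand $q(e_2)=q(\theta a)=1$ and $e^*(e_2)=0$, so keeping only the seminorm $\sigma|e^*|$ in (2),
$$q(e_2+\theta a)^2\le4-\sigma^2e^*(a)^2\le4-\tfrac{\sigma^2}4\le\Big(2-\tfrac{\sigma^2}{16}\Big)^2=(2-4\kappa)^2 .$$
Hence $\xi\le1-3\kappa$. So on $W$,
$$|u^*(sa+c)|\le(1+\kappa)(1-3\kappa)+\kappa=1-\kappa-3\kappa^2\le1 .$$
Thus $|u^*|\le N$, and $1=u^*(u)\le N(u)\le q(u)=1$.

**Step 3: the operator, and where its perturbations are large.** Let $\lambda=\kappa/64$ and $Tx=e^*(x)e_2+\lambda x$. Then $\lambda^{-1}T=I+R$ with $R=\lambda^{-1}e^*(\cdot)e_2$ of rank one, and $R^2=0$ because $e^*(e_2)=0$. Let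
$$\delta=\min\Big\{\frac\kappa{64},\frac{\epsilon\lambda}{15}\Big\},\qquad\|S-T\|_q\le\delta,\qquad\mu=2(\lambda+\delta)\le\frac\kappa{16},\qquad M=\|S\|_N .$$
For $w\in W$ put $g_w=\lambda w+(S-T)w$. As $q(w)\le2$,
$$Sw=e^*(w)e_2+g_w,\qquad q(g_w)\le\mu. \tag{4}$$
Taking $w=(1+\kappa)a$ and using $N(e_2)=1$ and $N(g_w)\le q(g_w)$,
$$M\ge(1+\kappa)\Big(1-\frac\kappa4\Big)m-\mu\ge m\Big(1+\frac\kappa2\Big)-\mu, \tag{5}$$
where $(1+\kappa)(1-\frac\kappa4)=1+\frac{3\kappa}4-\frac{\kappa^2}4\ge1+\frac\kappa2$. On $B_q$, $N(Su)\le q(Su)\le|e^*(u)|+\lambda+\delta\le m+\frac\mu2$. Since $\frac{m\kappa}2>\frac\kappa4>\frac32\mu$, (5) gives $M>m+\frac\mu2\ge\sup_{u\in B_q}N(Su)$.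

**Step 4: near-maximizers are carried to the region where $N=q$.** Suppose $x\in B$ and $N(Sx)=M$. Take $v$ and $f=v\circ S$ as in Lemma 3 with $M'=m+\frac\mu2$. So $\sup_W\operatorname{Re}f=M$ and $x=s_0a+c_0$ with $c_0\in C$. Let $0<\alpha\le\frac\kappa8$; then $\alpha<2M$ as $M>m$. Let $w=sa+c\in W$ with $\operatorname{Re}f(w)>M-\alpha$, for instance $w=x$. Then $N(Sw)\ge\operatorname{Re}v(Sw)>M-\alpha$. Put $\zeta=e^*(w)$. By (4), $N(Sw)\le|\zeta|+\mu$, so by (5)
$$|\zeta|\ge M-\alpha-\mu\ge m+\frac{m\kappa}2-2\mu-\alpha\ge m\ge\frac12,$$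
because $\frac{m\kappa}2>\frac\kappa4\ge2\mu+\alpha$. Let $u=\zeta^{-1}Sw$. Then $q(u-e_2)=q(g_w)/|\zeta|\le2\mu<1$, so $u\neq0$ and $|q(u)-1|\le2\mu$. Therefore
$$q\Big(\frac u{q(u)}-e_2\Big)\le|1-q(u)|+q(u-e_2)\le4\mu\le\kappa .$$
By Step 2 and homogeneity, $N(Sw)=q(Sw)$.

**Step 5: an attained norm forces a slice close to a finite-dimensional space.** For $w$ as in Step 4 we now have $q(Sw)=N(Sw)\le M$, $q(Sx)=N(Sx)=M$ and $q(Sw+Sx)\ge\operatorname{Re}v(Sw+Sx)>2M-\alpha$. Lemma 2 with the seminorms $\sigma2^{-k/2}d_k$ gives
$$|d_k(Sw)-d_k(Sx)|\le\sigma^{-1}2^{k/2}\cdot2\sqrt{M\alpha}\qquad(k\ge1). \tag{6}$$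
As $a,e_2\in G_k$ and $Tw=e^*(w)e_2+\lambda sa+\lambda c$, we have $d_k(Tw)=\lambda d_k(c)$. In the same way $d_k(Tx)=\lambda d_k(c_0)\le\lambda\operatorname{dist}_p(c_0,F_k)\to0$. Also $p((S-T)x)$ and $p((S-T)w)$ are at most $2\delta$, since $p\le q$ and $q\le2$ on $W$. Choose first $k$ with $d_k(Tx)\le\delta$, then $\alpha\in(0,\frac\kappa8]$ making the right side of (6) at most $\delta$. Then
$$\lambda d_k(c)=d_k(Tw)\le d_k(Sw)+2\delta\le d_k(Sx)+3\delta\le d_k(Tx)+5\delta\le6\delta .$$
Let $Q$ be the set of all $c\in C$ for which some $w=sa+c\in W$ satisfies $\operatorname{Re}f(w)>M-\alpha$. Every $c\in Q$ is within $6\delta/\lambda$ of $G_k$ in the norm $p$. By Lemma 4 with $\rho=6\delta/\lambda$ and $\rho'=7\delta/\lambda$, $Q$ is covered by finitely many sets of $p$-diameter at most $14\delta/\lambda<\epsilon$.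

**Step 6: $Q$ contains a slice of $C$.** Since $f(sa+c)=sf(a)+f(c)$, we have $M=\sup_W\operatorname{Re}f=\sup_C\operatorname{Re}f+(1+\kappa)|f(a)|$. Choose $|s_1|\le1+\kappa$ with $s_1f(a)=(1+\kappa)|f(a)|$. If $c\in S(C,f|_Y,\alpha)$, then $\operatorname{Re}f(s_1a+c)>M-\alpha$. So $S(C,f|_Y,\alpha)\subseteq Q$, contradicting Lemma 1. Hence no $S$ with $\|S-T\|_q\le\delta$ attains its $N$-norm. Attaining the norm is unaffected by nonzero scalar multiples, and $\|\cdot\|_q$ and $\|\cdot\|_N$ are equivalent on $L(X)$. So a ball around $\lambda^{-1}T=I+R$ in $L(X,N)$ misses $NA(X,N)$. $\blacksquare$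

## Four equivalent conditions, and the density of bad norms

We prove Corollary C. The implication (a)⇒(b) is (i), and (b)⇒(c), (b)⇒(d) are trivial. Suppose (a) fails. By Theorem A there is an equivalent norm for which $I-2P=I+R$, with $R=-2P$ of rank one, is not in the closure of $NA(X)$, so (c) fails (Theorem B gives this too). Given any equivalent norm $p$ and any $\eta\in(0,1)$, Theorem B gives a norm $N$ in the stated range with $NA(X,N)$ not dense, so (d) fails. $\blacksquare$

Rank one in (c) is optimal: with $R=0$ the condition holds in every space, since scalar multiples of $I$ attain their norm at every unit vector in every norm.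

In particular there is a dichotomy. Either $NA(X)$ is dense in $L(X)$ for all equivalent norms, which happens exactly when $X$ has the RNP, or, by Theorem B, the equivalent norms for which $NA(X)$ is not dense are themselves dense among all equivalent norms.
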